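\title{Cubic area is not optimal for right-angle-crossing drawings with three bends per edge}

\begin{abstract}
A $\mathrm{RAC}_3$ drawing of a graph draws every edge as a polyline with at most three bends so that all crossings are at right angles. Let $A(n)$ be the smallest area of such a drawing of $K_n$ with all vertices and bends on the integer grid. It is known that $A(n)=O(n^3)$ and that quadratic area does not suffice. We show that cubic area is not optimal: $A(n)=O(n^3/\log n)$. All crossings of our drawing occur between two perpendicular directions that are slightly tilted against the grid. The logarithm is saved by distributing the first bends at each vertex over logarithmically many grid lines whose distances from the vertex grow geometrically.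
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{drawing} of a graph $G$ maps the vertices to distinct points of the plane and each edge to a polyline joining the points of its two endpoints; the interior vertices of the polyline are the \emph{bends} of the edge. We require that no edge passes through a vertex other than its endpoints, that no two edges share a segment of positive length, and that two edges meet only at a common endpoint or at \emph{crossing points}. A crossing point is an interior point of a segment of each of the two edges, so not a bend, at which the two edges properly cross. A \emph{RAC drawing} (for right-angle crossing) is a drawing in which every crossing is at an angle of $\pi/2$, and a \emph{$\mathrm{RAC}_k$ drawing} is a RAC drawing with at most $k$ bends per edge. Drawings need not be simple: two edges may cross more than once, and edges with a common endpoint may cross.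

In a \emph{grid drawing} every vertex and every bend has integer coordinates. Its \emph{area} is the width times the height of the smallest axis-parallel rectangle that contains it. The grid fixes the scale, so the area measures the resolution that the drawing needs. Deleting vertices and edges from a $\mathrm{RAC}_3$ grid drawing leaves a $\mathrm{RAC}_3$ grid drawing of no larger area, so among all $n$-vertex graphs the complete graph $K_n$ needs the most area. For $n\ge3$ let $A(n)$ be the minimum area of a $\mathrm{RAC}_3$ grid drawing of $K_n$. For example, $A(3)=A(4)=1$. The area is an integer, and it is not $0$, since in a drawing on a line the edge between two of three vertices would pass through the third. The unit square with its two diagonals is a drawing of $K_4$ of area $1$. Its crossing point $(\frac12,\frac12)$ is not a grid point, and the definition does not require it to be.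

F\"orster and Kaufmann \cite{FK} showed that $A(n)=O(n^3)$, and that quadratic area does not suffice: for every constant $\gamma>0$ we have $A(n)>\gamma n^2$ for all sufficiently large $n$. The question, posed in \cite{FK}, is whether cubic area is optimal:
\begin{quote}
Is there a constant $\gamma>0$ such that $A(n)\ge\gamma n^3$ for all sufficiently large $n$?
\end{quote}

Counting grid points does not come close to a cubic bound. If every edge has a bend, then these $\binom n2$ bends are distinct grid points, which forces only quadratic area. A geometric heuristic suggests the cubic bound. Suppose that the first and the last segment of every edge are uncrossed and that the two middle segments carry all crossings. At each vertex the $n-1$ uncrossed segments end in $n-1$ distinct grid points, and the middle segments must leave these points without hitting another of the uncrossed segments. The simplest arrangement puts these points on one grid line, where they span a length of at least $n-2$. If every vertex then owns a square of side of order $n$, the total area is of order $n^3$. This heuristic is not a lower bound, because the points need not lie on one line. We put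 them on about $\log n$ lines with about $n/\log n$ points each, and the answer to the question is no.

\begin{theorem}\label{thm:main}
Let $N\ge1$ and $M\ge2^{2N+5}$ be integers and $n_0=NM^2$. Then $K_{n_0}$ has a $\mathrm{RAC}_3$ grid drawing of width and height at most $33NM^3$, hence of area at most $1089\,n_0^3/N$. Every edge has exactly three bends, and all crossings are between segments of two fixed perpendicular directions.
\end{theorem}

For $N=1$ the area is cubic. The hypothesis on $M$ allows $N$ to grow like $\log n_0$.

\begin{corollary}\label{cor:main}
We have $A(n)\le22100\,n^3/\log_2n$ for all $n\ge2^{20}$, and $A(n)=O(n^3/\log n)$ for $n\ge3$. In particular $A(n)/n^3\to0$, so $A(n)=\Omega(n^3)$ is false.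
\end{corollary}

We do not claim that $n^3/\log n$ is tight; a gap remains between this bound and the fact that quadratic area does not suffice.

Section~\ref{sec:tilt} introduces the two tilted directions and the congruence that the middle bend imposes. Section~\ref{sec:fan} arranges the uncrossed segments at one vertex, which is where the logarithm comes from. Section~\ref{sec:construction} places the vertices and routes the edges, Section~\ref{sec:valid} shows that the result is a RAC drawing, and Section~\ref{sec:area} bounds the area and proves the corollary.

\section{Tilted directions and the middle bend}\label{sec:tilt}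

If the two middle segments were parallel to the axes and every edge had its own horizontal and its own vertical grid line, then width and height would be at least $\binom n2-1$, and the area would be of order at least $n^4$. Tilted lines through grid points can lie much closer together. Let $q\ge2$ be an integer and
\[
u=(q,-1),\qquad w=(1,q),\qquad q'=q+\frac1q .
\]
Then $u\perp w$. For a point $p=(x,y)$ put
\begin{equation}\label{eq:XY}
X(p)=x-\frac yq,\qquad Y(p)=y+\frac xq .
\end{equation}
The linear map $p\mapsto(X(p),Y(p))$ is a rotation followed by a scaling. It sends $u$ to $(q',0)$ and $w$ to $(0,q')$, and its inverse is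
\begin{equation}\label{eq:inverse}
x=\frac{X+Y/q}{1+q^{-2}},\qquad y=\frac{Y-X/q}{1+q^{-2}} .
\end{equation}
So $Y$ is constant along a line parallel to $u$ and $X$ is constant along a line parallel to $w$. We call segments in these directions \emph{$u$-segments} and \emph{$w$-segments}. The words left, right, below and above refer to the coordinates $(X,Y)$ unless grid coordinates are named.

Every edge of our drawing is a polyline $z,P,B,Q,z'$ that consists of an \emph{arm} $[z,P]$, a $u$-segment $[P,B]$, a $w$-segment $[B,Q]$ and an arm $[Q,z']$. The bends $P$ and $Q$ are the \emph{ports}, and $B$ is the \emph{middle bend}. The arms will be uncrossed, and every crossing will be between a $u$-segment and a $w$-segment.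

Tilting packs the lines closely, but it restricts the middle bend. Since $u$ has second coordinate $-1$, the grid points on the line $P+\mathbb Ru$ through a grid point $P$ are the points $P+\mathbb Zu$; likewise those on $Q+\mathbb Rw$ are the points $Q+\mathbb Zw$. Hence the two lines meet in a grid point if and only if
\begin{equation}\label{eq:cong}
P-Q\in\Lambda:=\mathbb Zu+\mathbb Zw .
\end{equation}

\begin{example}\label{ex:q4}
Let $q=4$. The nine grid points $(d,4),(d,5),\dots,(d,12)$ have the $X$-values $d-1,\ d-\frac54,\dots,d-3$. The lines parallel to $w$ through them are pairwise different and occupy an $X$-interval of length $2$, while nine vertical grid lines need width $8$. The line $\mathbb Ru$ meets $(1,0)+\mathbb Rw$ in the point $\frac4{17}u$, which may be a crossing but not a bend. It meets $(5,3)+\mathbb Rw$ in the grid point $u=(4,-1)$, because $(5,3)=u+w$.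
\end{example}

Condition \eqref{eq:cong} determines the ports. Write the vertices as $z=\lambda+(a,b)$ and $z'=\lambda'+(a',b')$ with $\lambda,\lambda'\in\Lambda$ and \emph{offsets} $a,b,a',b'$ smaller than $q$. Let $P=z+(x,-d')$ move along a grid row near $z$ and let $Q=z'+(d,y)$ move along a grid column near $z'$. Then \eqref{eq:cong} says that $(a-a'+x-d,\;b-b'-d'-y)$ lies in $\Lambda$. Setting this vector equal to a fixed element of $\Lambda$ gives two equations for the two unknowns: $x$ is $a'-a+d$ plus a constant and $y$ is $b-b'-d'$ plus a constant. In particular, neighbors $z'$ of $z$ that use the same row get different ports exactly when their offsets $a'$ differ (for a fixed $d$), and at most $q$ offsets are available. With one row per vertex, $q$ must be of order $n$. With $N$ rows, $q$ of order $n/N$ is enough. The arms at a vertex have length of order $q$, so more rows and columns of ports mean smaller neighborhoods of the vertices. The next section shows what limits their number.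

\section{The fan at one vertex}\label{sec:fan}

Put a vertex at the origin and consider ports $(d,y)$ in one grid column, with $q\le y\le3q$. The $w$-segment at such a port leaves in direction $+w$, so its points have first coordinate at least $d$, while the arms have first coordinate at most $d$. No segment meets a foreign arm. A second column $d'>d$ brings a conflict, because the arms to column $d'$ must pass below the ports of column $d$. The critical pair is the ray $(d+t,\,q+qt)$, $t\ge0$, from the lowest inner port and the arm to the highest outer port $(d',3q)$, which has second coordinate $3q(d+t)/d'$ over the first coordinate $d+t$. Suppose that $d+2<d'<3d$. At $t=0$ the arm is higher, since $3qd/d'>q$, and at $t=d'-d$ the ray is higher, since $q(1+d'-d)>3q$. So they cross, and not at a right angle, since both slopes are positive. For $d'\ge4d$ the arm starts below the ray and stays below it; see Figure~\ref{fig:fan} and Lemma~\ref{lem:fan}(c). The distances of the columns from the vertex therefore grow geometrically.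

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.05]
\draw[gray!60] (1,-0.15)--(1,4.1) (4,-0.15)--(4,4.1);
\draw[gray!60,dotted] (-0.1,1)--(4.7,1) (-0.1,3)--(4.7,3);
\foreach \x in {1,4} \foreach \y in {1,2,3} {
  \draw[thick] (0,0)--(\x,\y);
  \draw[->] (\x,\y)--({\x+(4-\y)/8},4);
  \fill (\x,\y) circle (1.3pt); }
\draw[dashed] (0,0)--(2,3);
\draw[fill=white] (2,3) circle (1.3pt);
\fill (0,0) circle (1.8pt) node[left] {$z$};
\node[below] at (1,-0.15) {$d$};
\node[below] at (2,-0.15) {$2d$};
\node[below] at (4,-0.15) {$4d$};
\node[left] at (-0.1,1) {$q$};
\node[left] at (-0.1,3) {$3q$};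
\end{tikzpicture}
\caption{Arms (thick) from a vertex $z$ to ports in the grid columns at distance $d=8$ and $4d$, with the rays in direction $w=(1,q)$ that leave the ports; the horizontal unit is $d$ and the vertical unit is $q$. The arms to column $4d$ pass below all ports of column $d$. The dashed arm to a port in column $2d$ would cross the ray from the lowest port of column $d$.}\label{fig:fan}
\end{figure}

From now on fix $N$ and $M$ as in Theorem~\ref{thm:main} and put
\[
q=4M^2,\qquad c_k=8\cdot4^k\quad(1\le k\le N+1),\qquad c=c_{N+1}=2^{2N+5}.
\]
Thus $c_1=32$, $c_l\ge4c_k$ for $l>k$, and the hypothesis of the theorem reads $c\le M$. In particular $M\ge128$ and $2c<q$.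

Let $z$ be a grid point. A \emph{port} of $z$ is a grid point $p$ of one of the following three kinds, and $\rho(p)$ denotes its \emph{ray}.
\begin{itemize}
\item \emph{U-port:} $p=z+(c_k,y)$ with $1\le k\le N+1$ and $q\le y\le3q$; $\rho(p)=\{p+tw:t\ge0\}$ goes up.
\item \emph{R-port:} $p=z+(x,-c_k)$ with $1\le k\le N$ and $q\le x\le3q$; $\rho(p)=\{p+tu:t\ge0\}$ goes right.
\item \emph{L-port:} $p=z+(x,4q)$ with $2q\le x\le4q$; $\rho(p)=\{p-tu:t\ge0\}$ goes left.
\end{itemize}
The \emph{arm} of $p$ is the closed segment $[z,p]$. The clockwise rotation $(x,y)\mapsto(y,-x)$ about $z$ maps $w$ to $u$ and the U-ports with $k\le N$ to the R-ports, with their arms and rays. The L-ports lie to the right of $z$ although their rays go left. We want all arms on the right of $z$, so that $w$-segments coming from below can pass $z$ on the left. The height $4q$ lets an L-ray pass above the arms to the U-ports.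

By \eqref{eq:XY}, the position of a port $p$ relative to $z$ in the coordinates $(X,Y)$ is as follows; we use $c_k/q<1$.
\begin{equation}\label{eq:offsets}
\begin{array}{c|ll}
 & X(p)-X(z) & Y(p)-Y(z)\\ \hline
\text{U} & c_k-y/q\in[c_k-3,\,c_k-1]\subset(0,c) & y+c_k/q\in[q,\,3q+1]\\
\text{R} & x+c_k/q\in[q,\,3q+1] & -c_k+x/q\in[-c_k+1,\,-c_k+3]\subset(-c,0)\\
\text{L} & x-4\in[2q-4,\,4q-4] & 4q+x/q\in[4q+2,\,4q+4]
\end{array}
\end{equation}

\begin{lemma}\label{lem:fan}
Let $z$ be a grid point and let $p,p'$ be ports of $z$.
\begin{enumerate}
\item[(a)] The arm of $p$ lies in the box $\mathfrak B(z)$ given by $0\le X-X(z)\le4q$ and $-c\le Y-Y(z)\le4q+4$.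
\item[(b)] If $p\ne p'$, then the arms of $p$ and $p'$ meet only in $z$. The arm of $p$ is not parallel to $\rho(p)$.
\item[(c)] The ray $\rho(p)$ meets the arm of $p'$ only if $p'=p$, and then only in $p$.
\item[(d)] If $p\ne p'$ and the rays $\rho(p),\rho(p')$ are parallel, then they lie on different lines.
\end{enumerate}
\end{lemma}

\begin{proof}
Assume $z=0$. Slopes and coordinates in (b) and (c) are grid slopes and grid coordinates.

(a) The box is convex, and it contains $z$ and, by \eqref{eq:offsets}, every port.

(b) All ports have positive first coordinate, so it suffices to show that the slopes of the arms differ. Two ports in the same row or the same column give different slopes. The arms to U-ports in column $c_k$ have slopes in $[q/c_k,\,3q/c_k]$. These intervals are disjoint for different $k$, since $3q/c_l\le3q/(4c_k)<q/c_k$ for $l>k$, and they lie above $q/c>2$. By the rotation, arms to R-ports in different rows have different slopes, and these slopes are negative. Arms to L-ports have slopes $4q/x\in[1,2]$. For the second statement, the arm of a U-port has slope at most $3q/32$, which is less than the slope $q$ of $w$. The case of an R-port follows by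 the rotation, and the arm of an L-port has positive slope while $u$ has negative slope.

(c) Let $p=(c_k,y)$ be a U-port, so that $\rho(p)$ consists of the points $(c_k+t,\,y+qt)$ with $t\ge0$. Arms to R-ports have second coordinate at most $0$, while $y+qt\ge q$. On an arm to an L-port the second coordinate is at most twice the first, while $y+qt\ge q+qt>2(c_k+t)$ because $q>2c$. Now let $p'=(c_l,y')$ be a U-port, and suppose that $\tau p'=(c_k+t,\,y+qt)$ with $0\le\tau\le1$. The first coordinates give $\tau c_l=c_k+t\ge c_k$, which excludes $l<k$. If $l=k$, they force $\tau=1$ and $t=0$, so the point is $p'=p$. If $l>k$, then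
\[
\tau y'=\frac{c_k+t}{c_l}\,y'\le\frac{c_k+t}{4c_k}\,3q\le\frac34\,(q+qt)<y+qt,
\]
a contradiction.

Let $p=(x,-c_k)$ be an R-port. The points of $\rho(p)$ have second coordinate at most $-c_k<0$, so they avoid the arms to U-ports and L-ports. For arms to R-ports the claim is the rotated image of the case of two U-ports.

Let $p=(x,4q)$ be an L-port, so that $\rho(p)$ consists of the points $(x-qt,\,4q+t)$ with $t\ge0$. Arms to U-ports and R-ports have second coordinate at most $3q$. If $\tau(x',4q)$ with $0\le\tau\le1$ lies on $\rho(p)$, then $4q\tau=4q+t$ forces $\tau=1$ and $t=0$, so the point is $p'=p$.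

(d) We use \eqref{eq:offsets}. Two U-ports in the same column have different $y$, hence different $X$; for columns $k<l$ the $X$-values differ because $c_k-1<c_l-3$. The case of two R-ports follows by the rotation. Two L-ports have different $x$, hence different $Y$. An R-port has $Y<0$ and an L-port has $Y>0$.
\end{proof}

\section{Vertices and edges}\label{sec:construction}

\subsection*{Placing the vertices}
The boxes $\mathfrak B(z)$ have sides of about $4q$, so we place the vertices near points of the coarse lattice $8\Lambda$, at most one near each point. Two requirements govern the offsets $(a,b)$. First, by Section~\ref{sec:tilt}, vertices that share a row or column of ports at a neighbor need different offsets. We split the vertices into $N$ blocks of $M^2$ vertices, assign the row and the column at distance $c_k$ to neighbors in block $k$, and make $a$ and $b$ injective on each block. Second, the U-rays of a vertex run past all vertices above it in its coarse column and must miss their boxes. By \eqref{eq:offsets} these rays are less than $c$ to the right of the vertex, so it suffices that each step up in a coarse column shifts the vertex to the right by more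 than $c$. In the same way each step to the right in a coarse row shifts the vertex up.

For $1\le k\le N$ (the \emph{block}) and $0\le\alpha,\beta\le M-1$ put
\[
i=Mk+\alpha,\qquad j=\beta-Mk,\qquad a=2M\beta+\alpha,\qquad b=2M\alpha+\beta,
\]
and let the vertex $(k,\alpha,\beta)$ be the grid point
\[
z=8i\,u+8j\,w+(a,b).
\]
The data of a vertex $z'$ are written with primes. We have $0\le a,b<2M^2=q/2$. Since $0\le\alpha,\beta<M$, division with remainder shows that $a$ determines $(\alpha,\beta)$, that $b$ determines $(\alpha,\beta)$, that $i$ determines $(k,\alpha)$ and that $j$ determines $(k,\beta)$. So $a$ and $b$ are injective on each block, and different vertices have different pairs $(i,j)$. Each block fills an $M\times M$ square of coarse positions $(i,j)$, and the blocks follow each other down the antidiagonal (Figure~\ref{fig:layout}). Every coarse row and column therefore contains only $M$ vertices, and $M$ shifts of size $2M$ fit into the range $[0,q/2)$ of the offsets. By \eqref{eq:XY},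
\begin{equation}\label{eq:pos}
\begin{aligned}
X(z)&=8iq'+a-\tfrac bq\ \in\ \bigl[8iq'-\tfrac12,\ 8iq'+\tfrac q2\bigr),\\
Y(z)&=8jq'+b+\tfrac aq\ \in\ \bigl[8jq',\ 8jq'+\tfrac q2+\tfrac12\bigr).
\end{aligned}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray!50] (-0.2,2.85) rectangle (2.85,5.9);
\draw[gray!50] (2.85,-0.2) rectangle (5.9,2.85);
\foreach \x in {0,1,2} \foreach \y in {0,1,2} {
  \fill ({\x+0.12*\y},{3+\y+0.12*\x}) circle (1.1pt);
  \fill ({3+\x+0.12*\y},{\y+0.12*\x}) circle (1.1pt); }
\draw[thick] (0.12,4)--(0.37,3.95) (4.17,1.39)--(4.12,1.12);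
\draw (0.37,3.95)--(4.17,3.95)--(4.17,1.39);
\draw[thick] (2.24,5.24)--(2.61,5.74) (1.05,3.39)--(1,3.12);
\draw (2.61,5.74)--(1.05,5.74)--(1.05,3.39);
\node[above right] at (4.17,3.95) {Type 1};
\node[left] at (1.05,5.62) {Type 2};
\node at (1.3,2.6) {block $1$};
\node at (4.4,-0.45) {block $2$};
\end{tikzpicture}
\caption{Schematic layout in the coordinates $(X,Y)$, with two blocks of $3\times3$ vertices and exaggerated shifts: higher vertices of a column are shifted right, later vertices of a row are shifted up. Arms are thick. The Type~1 edge leaves its upper left endpoint to the right, below the rest of that row; the Type~2 edge leaves its upper right endpoint to the left, above the rest of that row. Both descend on the left of the higher vertices in the column of their lower endpoint.}\label{fig:layout}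
\end{figure}

\begin{lemma}\label{lem:pos}
Let $z,z'$ be vertices, $\Delta X=X(z')-X(z)$ and $\Delta Y=Y(z')-Y(z)$.
\begin{enumerate}
\item[(a)] If $i<i'$, then $\Delta X>7q$. If $j<j'$, then $\Delta Y>7q$.
\item[(b)] If $i=i'$ and $j<j'$, then $\Delta X>c$.
\item[(c)] If $j=j'$ and $i<i'$, then $c<\Delta Y<q$.
\end{enumerate}
In particular, different vertices satisfy $|\Delta X|>c$ and $|\Delta Y|>c$, so they are distinct points.
\end{lemma}

\begin{proof}
(a) By \eqref{eq:pos} the difference exceeds $8q-\frac q2-\frac12>7q$ in both cases.

(b) Here $k=k'$, $\alpha=\alpha'$ and $\beta<\beta'$, so $\Delta X=(\beta'-\beta)(2M-\frac1q)\ge2M-1>M\ge c$.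

(c) Here $k=k'$, $\beta=\beta'$ and $\alpha<\alpha'$, so $\Delta Y=(\alpha'-\alpha)(2M+\frac1q)$. This number is larger than $2M>c$ and smaller than $M(2M+1)<q$.

For the last statement use (a) if $i\ne i'$ and (b) if $i=i'$; for $\Delta Y$ use (a) if $j\ne j'$ and (c) if $j=j'$.
\end{proof}

Parts (b) and (c) are the essential use of the hypothesis $c\le M$: the outermost column of ports must be closer to its vertex than the shift $2M$. If $c$ were larger than the shift, a U-ray from that column could enter the box of the next vertex above. Since $c$ is exponential in $N$, this limits $N$ to the order of $\log M$.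

\subsection*{Routing the edges}
Every edge uses one U-port, so its $w$-segment goes up from that port to the middle bend. The $u$-segment reaches the middle bend from the left through an R-port or from the right through an L-port.

\emph{Type 1: pairs $z,z'$ with $i<i'$ and $j>j'$.} Here $z$ is to the upper left of $z'$. Let
\[
P=z+(x,-c_{k'}),\quad x=2q-2+a'-a+c_k;\qquad Q=z'+(c_k,y),\quad y=2q+2+b-b'-c_{k'},
\]
and put $r=8(i'-i)-2\ge6$ and $s=8(j-j')-2\ge6$. Since $z-z'+ru-sw=-2u+2w+(a-a',\,b-b')$, we get
\begin{align*}
P+ru-Q-sw&=-2u+2w+(a-a'+x-c_k,\;b-b'-c_{k'}-y)\\
&=(-2q+2,\;2q+2)+(2q-2,\;-2q-2)=0 .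
\end{align*}
Let $B=P+ru=Q+sw$. The edge is the polyline $z,P,B,Q,z'$.

\emph{Type 2: pairs $z\ne z'$ in one block with $\alpha\le\alpha'$ and $\beta\le\beta'$.} Here $z'$ is weakly to the upper right of $z$. Let
\[
P=z'+(x,4q),\quad x=3q+2+a-a'+c;\qquad Q=z+(c,y),\quad y=2q+3+b'-b,
\]
and put $r=8(i'-i)+3\ge3$ and $s=8(j'-j)+2\ge2$. Since $z'-z-ru-sw=-3u-2w+(a'-a,\,b'-b)$, we get
\begin{align*}
P-ru-Q-sw&=-3u-2w+(a'-a+x-c,\;b'-b+4q-y)\\
&=-(3q+2,\;2q-3)+(3q+2,\;2q-3)=0 .
\end{align*}
Let $B=P-ru=Q+sw$. The edge is the polyline $z',P,B,Q,z$. The numbers $r$ and $s$ are positive even if $z$ and $z'$ share a coarse column or a coarse row.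

\begin{example}
Let $z=(1,0,1)$ and $z'=(1,1,0)$. Then $(a,b)=(2M,1)$, $(a',b')=(1,2M)$, $i'=i+1$ and $j'=j-1$, so the pair is of Type~1, with $x=2q-2M+31$, $y=2q-2M-29$ and $r=s=6$. Directly, $z-z'=-8u+8w+(2M-1,\,1-2M)$ and $(x,-32)-(32,y)=(2q-2M-1,\,-2q+2M-3)$. The sum is $P-Q=-8u+8w+(2q-2,\,-2q-2)=-6u+6w$.
\end{example}

\begin{lemma}\label{lem:edges}
\begin{enumerate}
\item[(a)] Every pair of vertices is of exactly one type, for exactly one labeling of its two vertices.
\item[(b)] In Type~1, $P$ is an R-port of $z$ and $Q$ is a U-port of $z'$. In Type~2, $P$ is an L-port of $z'$ and $Q$ is a U-port of $z$. In both types $[P,B]\subset\rho(P)$, $[Q,B]\subset\rho(Q)$, and $B$ is a grid point different from $P$ and $Q$.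
\item[(c)] No port of a vertex is used by two edges at that vertex.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $k<k'$. Then $i=Mk+\alpha<M(k+1)\le Mk'+\alpha'=i'$ and $j=\beta-Mk\ge-Mk>M-1-M(k+1)\ge\beta'-Mk'=j'$. So two vertices in different blocks form a pair of Type~1, with $z$ in the earlier block. Within a block, $i'-i=\alpha'-\alpha$ and $j'-j=\beta'-\beta$. If $(\alpha'-\alpha)(\beta'-\beta)<0$, the pair is of Type~1 with $z$ the vertex of smaller $\alpha$, and it is not of Type~2. Otherwise it is of Type~2 with $z$ the vertex of smaller $\alpha+\beta$, and it is not of Type~1.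

(b) We have $|a-a'|<q/2$, $|b-b'|<q/2$ and $c+3\le M+3<q/2$. Hence $x$ and $y$ in Type~1 and $y$ in Type~2 differ from $2q$ by less than $q$, and $x$ in Type~2 differs from $3q$ by less than $q$. The rest holds because $r$ and $s$ are positive integers.

(c) Fix a vertex and let the other endpoint vary. An R-port in row $c_{k'}$ with $k'\le N$ serves neighbors $z'$ in block $k'$, and $x$ is $a'$ plus a number that depends only on the fixed vertex. A U-port in column $c_k$ with $k\le N$ serves Type~1 neighbors $z$ in block $k$, and $y$ is $b$ plus such a number. Column $c=c_{N+1}$ is used only by edges of Type~2; there the neighbor $z'$ lies in the block of the fixed vertex, and $y$ is $b'$ plus such a number. For L-ports the neighbor $z$ lies in the block of the fixed vertex, and $x$ is $a$ plus such a number. In all four cases the offset is injective on the block in question.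
\end{proof}

Part (a) shows a second effect of the antidiagonal layout: all pairs in different blocks are of Type~1. An edge of Type~2 stays inside a block, so one row of L-ports and one extra column of U-ports suffice.

\section{The drawing is a RAC drawing}\label{sec:valid}

Lemma~\ref{lem:fan} controls arms and rays at one vertex. We now extend it to two vertices. A ray is unbounded in one direction, so it passes many boxes, and for the vertices in its own coarse row or column only the shifts keep it away from them.

\begin{lemma}\label{lem:two}
Let $z\ne z'$ be vertices, $p$ a port of $z$ and $p'$ a port of $z'$.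
\begin{enumerate}
\item[(a)] The boxes $\mathfrak B(z)$ and $\mathfrak B(z')$ are disjoint.
\item[(b)] The ray $\rho(p')$ does not meet $\mathfrak B(z)$.
\item[(c)] If $\rho(p)$ and $\rho(p')$ are parallel, then they lie on different lines.
\end{enumerate}
\end{lemma}

\begin{proof}
Measure $X$ and $Y$ from $z$, so that $\mathfrak B(z)$ is $[0,4q]\times[-c,\,4q+4]$ and $z'$ is at $(\Delta X,\Delta Y)$. We use \eqref{eq:offsets}, Lemma~\ref{lem:pos} and the inequality $c+4<3q$.

(a) If $i\ne i'$, then $|\Delta X|>7q$ exceeds the width $4q$ of a box. Otherwise $j\ne j'$, and $|\Delta Y|>7q$ exceeds the height $4q+4+c$.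

(b) Let $p'$ be a U-port. On $\rho(p')$ we have $\Delta X<X<\Delta X+c$ and $Y\ge\Delta Y+q$.
\begin{itemize}
\item If $i'<i$, or $i'=i$ and $j'<j$, then $\Delta X<-c$, so $X<0$.
\item If $i'>i$, then $X>7q$.
\item If $i'=i$ and $j'>j$, then $Y>8q$.
\end{itemize}
Let $p'$ be an R-port. On $\rho(p')$ we have $\Delta Y-c<Y<\Delta Y$ and $X\ge\Delta X+q$.
\begin{itemize}
\item If $j'<j$, or $j'=j$ and $i'<i$, then $\Delta Y<-c$, so $Y<-c$.
\item If $j'>j$, then $Y>7q-c>4q+4$.
\item If $j'=j$ and $i'>i$, then $X>8q$.
\end{itemize}
Let $p'$ be an L-port. On $\rho(p')$ we have $\Delta Y+4q+2\le Y\le\Delta Y+4q+4$ and $X<\Delta X+4q$.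
\begin{itemize}
\item If $j'<j$, then $Y<-3q+4<-c$.
\item If $j'>j$, or $j'=j$ and $i'>i$, then $\Delta Y>c>2$, so $Y>4q+4$.
\item If $j'=j$ and $i'<i$, then $X<-3q$.
\end{itemize}
In each case the ray misses the box.

(c) For two U-ports the $X$-values lie in $(0,c)$ and $(\Delta X,\Delta X+c)$, and these intervals are disjoint since $|\Delta X|>c$. For two R-ports the $Y$-values lie in $(-c,0)$ and $(\Delta Y-c,\Delta Y)$, and for two L-ports in $[4q+2,4q+4]$ and its translate by $\Delta Y$; in both cases the intervals are disjoint since $|\Delta Y|>c>2$. For ports of different kinds we may assume that $p$ is an L-port and $p'$ is an R-port. Equal $Y$-values would give $4q+2<\Delta Y<4q+4+c<7q$. But $\Delta Y<q$ if $j'\le j$, and $\Delta Y>7q$ if $j'>j$.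
\end{proof}

By Lemma~\ref{lem:two}(a) a point is a port of at most one vertex, and by Lemma~\ref{lem:edges}(c) the ports of all edges are pairwise distinct points. Lemmas~\ref{lem:fan} and~\ref{lem:two} together give three facts about any two ports $p,p'$, of the same vertex or of different vertices.
\begin{enumerate}
\item[(A)] If $p\ne p'$, then their arms are disjoint or meet only in the common vertex.
\item[(B)] The ray $\rho(p)$ meets the arm of $p'$ only if $p'=p$, and then only in $p$.
\item[(C)] If $p\ne p'$ and their rays are parallel, then the rays are disjoint.
\end{enumerate}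

\begin{proof}[Proof of Theorem~\ref{thm:main}, except for the size]
For an edge $e$ write $P_e,B_e,Q_e$ for its bends, $h_e=[P_e,B_e]\subset\rho(P_e)$ for its $u$-segment and $v_e=[Q_e,B_e]\subset\rho(Q_e)$ for its $w$-segment. All vertices and bends are grid points.

\emph{A single edge $e$.} Its two arms belong to different vertices and are disjoint by (A). By (B), $h_e$ meets them only in $P_e$ and $v_e$ meets them only in $Q_e$. The perpendicular segments $h_e$ and $v_e$ have positive length and meet only in $B_e$. So $e$ is a polyline without self-intersection and with exactly three bends; by Lemma~\ref{lem:fan}(b) it changes direction at each of them.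

\emph{Edges and vertices.} Let $z$ be a vertex that is not an endpoint of $e$. Then $z$ lies on the arm of a port $p\notin\{P_e,Q_e\}$ of $z$. The arms of $e$ belong to other vertices and miss this arm by (A), and $h_e,v_e$ miss it by (B). So $e$ does not pass through $z$.

\emph{Two edges $e\ne f$.} By (A) their arms meet only in a common endpoint. By (B) no arm of one edge meets the $u$-segment or the $w$-segment of the other. By (C), $h_e\cap h_f=\emptyset$ and $v_e\cap v_f=\emptyset$. Up to exchanging $e$ and $f$, the only remaining common point is a point $p\in h_e\cap v_f$. It is not an endpoint of either segment: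
\begin{itemize}
\item $p=P_e$ would put a point of an arm of $e$ on $v_f$, and $p=Q_f$ would put a point of an arm of $f$ on $h_e$;
\item $p=B_e$ would give $p\in v_e\cap v_f$, and $p=B_f$ would give $p\in h_e\cap h_f$.
\end{itemize}
So $p$ is interior to the perpendicular segments $h_e$ and $v_f$, which cross properly there. Hence no two edges share a segment, all common points other than common endpoints are right-angle crossings, and every crossing is between the directions $u$ and $w$.
\end{proof}

\begin{remark}
The drawing uses the freedom that adjacent edges may cross. Let $z=(1,1,1)$, let $e$ join $z$ to $(1,2,2)$ and let $f$ join $z$ to $(1,0,0)$; both edges are of Type~2. Measure $X,Y$ from $z$. Then $v_e$ has $X\in(0,c)$ and runs from $Y\le3q+1$ up by $10q'$, starting at $Y\ge q$; and $h_f$ has $Y\in[4q+2,4q+4]$ and runs from $X\in[2q-4,4q-4]$ to the left by $11q'$. So $v_e$ and $h_f$ cross. The drawing does not use multiple crossings: $B_f$ is the upper end of $v_f$, so $h_e\cap v_f\ne\emptyset$ implies $Y(B_e)<Y(B_f)$, and therefore $h_e\cap v_f$ and $h_f\cap v_e$ cannot both be nonempty.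
\end{remark}

\section{The area}\label{sec:area}

The coarse positions $(i,j)$ fill a fraction $1/N$ of a square of side $NM$, and one coarse step has length about $8q=32M^2$. This gives side length about $32NM^3$. In terms of $n_0=NM^2$, the number $NM=\sqrt{n_0N}$ of steps grows with $N$, but the step length $8q=32\,n_0/N$ shrinks faster, and the side length is of order $n_0^{3/2}/\sqrt N$.

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
It suffices to bound the coordinates of vertices and bends. The index $i$ ranges from $M$ to $MN+M-1$ and $j$ ranges from $-MN$ to $-1$, so each ranges over an interval of length $MN-1$. Vertices and ports lie in the boxes $\mathfrak B(z)$, and a middle bend satisfies $X(B)=X(Q)$ and $Y(B)=Y(P)$, so it adds no new values of $X$ or $Y$. By \eqref{eq:pos} and Lemma~\ref{lem:fan}(a), the values of $X$ and of $Y$ lie in intervals of length at most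
\[
8(MN-1)q'+\tfrac q2+\tfrac12+4q\qquad\text{and}\qquad 8(MN-1)q'+\tfrac q2+\tfrac12+4q+4+c ,
\]
respectively. Both numbers are at most $8MNq'$, since $\frac92q+\frac92+c\le8q$. By \eqref{eq:inverse} and $q'=q(1+q^{-2})$, width and height are at most
\[
\frac{8MNq'\,(1+1/q)}{1+q^{-2}}=8MN(q+1)=32NM^3+8NM\le33NM^3,
\]
where the last step uses $M^2\ge8$. The area is at most $33^2N^2M^6=1089\,n_0^3/N$.
\end{proof}

For given $n$ we need $N$ and $M$ with $NM^2$ slightly above $n$ and $M\ge2^{2N+5}$. The second condition holds if $N2^{4N+10}\le n$, which allows $N$ to be a small multiple of $\log_2n$.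

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Let $n\ge2^{20}$, $L=\log_2n\ge20$, $N=\lfloor L/10\rfloor\ge2$ and $M=\lceil\sqrt{n/N}\,\rceil$.

We first check the hypothesis on $M$. We have $2^{4N}\le2^{0.4L}=n^{0.4}$. Since $\log_2t\le t-1$ for $t\ge2$, we also have $\log_2N+10\le L/10+9\le0.6L$, where the last inequality holds for $L\ge18$. Thus $2^{10}N\le n^{0.6}$. Multiplying the two bounds gives $N2^{4N+10}\le n$, that is, $M\ge\sqrt{n/N}\ge2^{2N+5}\ge2^9$.

Next we compare $n_0=NM^2$ with $n$. From $\sqrt{n/N}\le M\le\sqrt{n/N}+1$ we get
\[
n\le n_0\le n\bigl(1+\sqrt{N/n}\bigr)^2\le n\,(1+2^{-9})^2 .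
\]
Since $1+t\le e^t$ for all $t$ and $e^t\le1/(1-t)$ for $t<1$, we have $(1+2^{-9})^6\le e^{6/512}\le512/506<1.012$, so $n_0^3\le1.012\,n^3$.

Delete $n_0-n$ vertices from the drawing of $K_{n_0}$ given by Theorem~\ref{thm:main}. The remaining drawing of $K_n$ has area at most $1089\cdot1.012\,n^3/N\le1103\,n^3/N$. Finally $N\ge L/10-1\ge L/20$ because $L\ge20$, and so $A(n)\le22060\,n^3/L\le22100\,n^3/\log_2n$.

For $3\le n<2^{20}$ the number $A(n)$ is finite, since $A(n)\le A(2^{20})$. A larger constant covers these finitely many values, so $A(n)=O(n^3/\log n)$ for $n\ge3$, and $A(n)/n^3\to0$.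
\end{proof}

\begin{thebibliography}{1}
\bibitem{FK} F\"orster and Kaufmann, \emph{On Compact RAC Drawings}, \texttt{https://core.ac.uk/download/343692914.pdf}, doi:10.4230/lipics.esa.
\end{thebibliography}
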